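# Cyclicity of the peripheral spectrum of positive operators

## 1. A weighted three-cycle and its phases

Take $E=\mathbb C^3$ and the matrix with nonnegative entries given by
$$Tz=\bigl(2z_2,\;3z_3,\;\tfrac16 z_1\bigr).$$
Applying $T$ twice gives $T^2z=(6z_3,\tfrac12z_1,\tfrac13z_2)$, and a third application gives $T^3z=z$. So every eigenvalue is a cube root of unity. Let $\lambda=e^{2\pi i/3}$ and solve $Tx=\lambda x$ with $x_1=1$. The first coordinate gives $x_2=\lambda/2$ and the second gives $x_3=\lambda^2/6$. The third asks for $\frac16=\lambda\cdot\lambda^2/6$, which is true. So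
$$x=\bigl(1,\tfrac{\lambda}{2},\tfrac{\lambda^2}{6}\bigr),\qquad f:=|x|=\bigl(1,\tfrac12,\tfrac16\bigr),\qquad \sigma:=x/|x|=(1,\lambda,\lambda^2).$$
Here $Tf=(1,\frac12,\frac16)=f$. Now keep the modulus of $x$ and raise the phases to a power $n\in\mathbb Z$:
$$T(\sigma^nf)=\bigl(\lambda^n,\tfrac{\lambda^{2n}}2,\tfrac16\bigr)=\lambda^n\bigl(1,\tfrac{\lambda^n}{2},\tfrac{\lambda^{2n}}{6}\bigr)=\lambda^n\,\sigma^nf .$$
From the one eigenvalue $\lambda$ we have obtained all its powers.

The mechanism is general for matrices. Let $T$ be a $d\times d$ matrix with nonnegative entries, $Tx=\lambda x$ with $x\neq0$, $|\lambda|=1$, and assume $Tf=f$ for $f=|x|$. If $f_s>0$, then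
$$\Bigl|\sum_tT_{st}x_t\Bigr|=|\lambda x_s|=f_s=\sum_tT_{st}|x_t|.$$
This is equality in the triangle inequality. So all the $x_t$ with $T_{st}f_t>0$ have the same phase as $\lambda x_s$, that is, $\sigma_t=\lambda\sigma_s$. Raising to the $n$-th power and summing gives $\sum_tT_{st}\sigma_t^nf_t=\lambda^n\sigma_s^nf_s$. If $f_s=0$, then $\sum_tT_{st}f_t=0$ and both sides vanish (with $\sigma_s:=1$). So $\sigma^nf$ is an eigenvector for $\lambda^n$.

The assumption $Tf=f$ is not free. In general we only have $f=|\lambda x|=|Tx|\le T|x|=Tf$. Here is a second matrix to keep in mind: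
$$T=\begin{pmatrix}0&1&0\\1&0&0\\1&0&\frac12\end{pmatrix},\qquad \sigma(T)=\{1,-1,\tfrac12\}.$$
For $\lambda=-1$ and $x=(1,-1,x_3)$ the third row reads $1+\frac12x_3=-x_3$, so $x_3=-\frac23$. Then $f=(1,1,\frac23)$ but $Tf=(1,1,\frac43)$. Raising phases to the power $2$ gives $\sigma^2f=f$, which is not an eigenvector for $\lambda^2=1$ (that eigenvector is $(1,1,2)$). Still, $\lambda^2=1$ is in the spectrum. Does the spectrum on the circle $|\lambda|=r(T)$ always contain the powers, even when the obvious vector fails, and even in infinite dimensions where there may be no eigenvector at all?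

## 2. Positive operators, cyclic sets, and the theorem

**Definition (complex Banach lattice).** A complex Banach lattice is the complexification $E=E_{\mathbb R}\oplus iE_{\mathbb R}$ of a real Banach lattice $E_{\mathbb R}$, with modulus $|z|=\sup_\theta\operatorname{Re}(e^{i\theta}z)$ and norm $\|z\|=\|\,|z|\,\|$. Its positive cone is $E_+=(E_{\mathbb R})_+$.

Examples are $\mathbb C^d$ with the sup norm or an $\ell^p$ norm, $C(K)$, and $L^p(\mu)$; the modulus is the pointwise one. The supremum over $\theta$ can be approximated by finite ones. Since $|\operatorname{Re}(e^{i\theta}z)-\operatorname{Re}(e^{i\theta'}z)|\le|\theta-\theta'|\,|z|$, the supremum over a grid of mesh $2\pi/N$ differs from $|z|$ by at most $\frac{2\pi}N|z|$. Hence a real lattice homomorphism between Banach lattices, extended complex-linearly, preserves the complex modulus.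

**Definition (positive operator).** A linear $T:E\to E$ is positive, written $T\ge0$, if $TE_+\subseteq E_+$. Such an operator is automatically bounded. It satisfies $|Tz|\le T|z|$, because $\operatorname{Re}(e^{i\theta}Tz)=T\operatorname{Re}(e^{i\theta}z)\le T|z|$ for every $\theta$.

**Definition (peripheral spectrum, cyclic set).** With $r(T)$ the spectral radius, $\sigma_{\rm per}(T)=\{\lambda\in\sigma(T):|\lambda|=r(T)\}$. A set $M\subseteq\mathbb C$ is cyclic if $re^{i\varphi}\in M$ with $r\ge0$, $\varphi\in\mathbb R$ implies $re^{in\varphi}\in M$ for all $n\in\mathbb Z$.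

The set $\{1,i\}$ is not cyclic, since $i^2=-1$ is missing. Writing $C_q=\{z:z^q=1\}$, the set $C_2\cup C_3$ is cyclic, though it is not a group.

There are plenty of results giving sufficient conditions for $\sigma_{\rm per}(T)$ to be cyclic. The question, taken from "A Markov Operator And A Markov Semigroup On C(K) With Non-Cyclic Peripheral Point Spectrum", is whether any condition is needed. The answer is that none is.

**Theorem 1.** If $E$ is a complex Banach lattice and $T$ a positive operator on $E$, then $\sigma_{\rm per}(T)$ is cyclic.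

**Theorem 2 (classification).** Let $\rho>0$ and $\Gamma\subseteq\rho\mathbb T$, where $\mathbb T$ is the unit circle. Then $\Gamma=\sigma_{\rm per}(T)$ for some positive operator $T$ with $r(T)=\rho$ on some complex Banach lattice if and only if $\Gamma=\rho\mathbb T$ or $\Gamma=\rho\bigcup_{q\in F}C_q$ with $F\subset\mathbb N$ finite and nonempty.

**Theorem 1 implies Theorem 2.** Scale to $\rho=1$. Let $\Gamma=\sigma_{\rm per}(T)$ with $r(T)=1$. Then $E\ne\{0\}$, the spectrum is compact and nonempty, so $\Gamma$ is compact and nonempty, and it is cyclic by Theorem 1. If $\Gamma$ contains a point that is not a root of unity, the powers of that point are dense in $\mathbb T$ and lie in the closed set $\Gamma$, so $\Gamma=\mathbb T$. Suppose now that $\Gamma$ consists of roots of unity. An element of exact order $q$ has all of $C_q$ as its set of powers, so $C_q\subseteq\Gamma$. If the occurring orders were unbounded, $\Gamma$ would contain $C_q$ for arbitrarily large $q$, hence be dense, hence equal $\mathbb T$, which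 does not consist of roots of unity. So finitely many orders occur, and $\Gamma$ is the union of the $C_q$ over them.

Conversely, the direct sum of cyclic permutation matrices of sizes $q\in F$ is a positive operator on a finite-dimensional lattice with spectrum $\bigcup_{q\in F}C_q$, and the bilateral shift on $\ell^2(\mathbb Z)$ is positive with spectrum $\mathbb T$. Multiply by $\rho$. $\square$

## 3. From the position of a spectral value to a spectral radius

We trade "is $\lambda^n$ in $\sigma(T)$?" for "is a certain spectral radius at least $1$?", because spectral radii can be attacked with norms of powers.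

**Definition (approximate eigenvalue).** $\lambda$ is an approximate eigenvalue of a closed operator $A$ if there are unit vectors $x_j$ in its domain with $(\lambda-A)x_j\to0$.

**Standard fact.** If $\lambda\in\partial\sigma(A)$ and $\lambda_j\to\lambda$ with $\lambda_j\notin\sigma(A)$, then $\lambda$ is an approximate eigenvalue of $A$. Indeed $\|R(\lambda_j,A)\|\ge1/|\lambda_j-\lambda|\to\infty$. Choose unit vectors $y_j$ with $\|R(\lambda_j,A)y_j\|\ge\frac12\|R(\lambda_j,A)\|$ and set $x_j=R(\lambda_j,A)y_j/\|R(\lambda_j,A)y_j\|$. Then $(\lambda-A)x_j=(\lambda-\lambda_j)x_j+y_j/\|R(\lambda_j,A)y_j\|\to0$.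

A trigonometric polynomial is a function $q(\omega)=\sum_{|m|\le d}c_m\bar\omega^m$ on $\mathbb T$; let $\mathrm{Trig}$ be the space of these. We consider linear maps $\mathcal N:\mathrm{Trig}\to\mathcal L(E)$ with $\mathcal N(q)\ge0$ whenever $q\ge0$, and write $N_m:=\mathcal N(\bar\omega^m)$.

Two examples for a positive $T$ with $r(T)=1$ and $|\lambda|=1$: first, $\mathcal N(q)=q(\lambda)T$, so $N_m=\lambda^{-m}T$; second, $\mathcal N(q)=\frac12(q(1)I+q(\lambda)T)$, so $N_m=\frac12(I+\lambda^{-m}T)$. In the first, $r(N_n)=1$ for all $n$ and nothing can be learned about $\sigma(T)$. In the second, $r(N_n)$ reaches $1$ only if $\lambda^n\in\sigma(T)$, as we see in a moment.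

**Theorem 3 (abstract version).** Let $\mathcal N$ be a linear map from the trigonometric polynomials to $\mathcal L(E)$ with $\mathcal N(q)\ge0$ whenever $q\ge0$, and put $N_m:=\mathcal N(\bar\omega^m)$, $m\in\mathbb Z$. If $r(N_0)\le1$ and $1$ is an approximate eigenvalue of $N_1$, then $r(N_n)\ge1$ for all $n\in\mathbb Z$.

**Theorem 4 (semigroups).** Let $A$ generate a positive $C_0$-semigroup $(T(t))$ on a complex Banach lattice, with $s(A)=\sup\operatorname{Re}\sigma(A)>-\infty$. If $s(A)+i\beta\in\sigma(A)$, $\beta\in\mathbb R$, then $s(A)+in\beta\in\sigma(A)$ for all $n\in\mathbb Z$.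

**Theorem 3 implies Theorem 1.** If $E=\{0\}$ or $r(T)=0$, then $\sigma_{\rm per}(T)$ is empty or $\{0\}$, which is cyclic. Otherwise scale so that $r(T)=1$, and let $\lambda\in\sigma(T)$ with $|\lambda|=1$. It is a boundary point of $\sigma(T)$, so it is an approximate eigenvalue of $T$. With $\mathcal N(q)=\frac12(q(1)I+q(\lambda)T)$, the vectors $x_j$ with $(\lambda-T)x_j\to0$ satisfy $N_1x_j-x_j=\frac12(\lambda^{-1}Tx_j-x_j)\to0$. By spectral mapping $\sigma(N_m)=\frac12(1+\lambda^{-m}\sigma(T))$; in particular $r(N_0)\le1$. Theorem 3 gives $r(N_n)\ge1$, so there is $\mu\in\sigma(T)$ with $|1+\lambda^{-n}\mu|\ge2$. Since $|\mu|\le1$, this forces $\lambda^{-n}\mu=1$, so $\lambda^n=\mu\in\sigma(T)$. $\square$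

**Theorem 3 implies Theorem 4.** Replace $T(t)$ by $e^{-s(A)t}T(t)$, so that $s(A)=0$. For positive semigroups, $R(\mu,A)z=\lim_{\tau\to\infty}\int_0^\tau e^{-\mu t}T(t)z\,dt$ for all $z$ and all $\operatorname{Re}\mu>s(A)$ (Nagel (ed.), *One-parameter Semigroups of Positive Operators*, LNM 1184, C-III, Thm. 1.2). Put
$$\mathcal N(q)z=\lim_{\tau\to\infty}\int_0^\tau e^{-t}q(e^{i\beta t})T(t)z\,dt .$$
For $q=\bar\omega^m$ this is $N_m=R(1+im\beta,A)$, so the limit exists for all $q$ and is a bounded operator. It is positive for $q\ge0$, because $E_+$ is closed. By $r(R(\mu,A))=1/\operatorname{dist}(\mu,\sigma(A))$ and $\sigma(A)\subseteq\{\operatorname{Re}\le0\}$ we get $r(N_0)\le1$. The point $i\beta$ is in $\partial\sigma(A)$, so there are unit vectors $x_j$ with $y_j:=(i\beta-A)x_j\to0$. Then $(1+i\beta-A)x_j=x_j+y_j$, and applying $N_1$ gives $x_j=N_1x_j+N_1y_j$, so $N_1x_j-x_j\to0$. Theorem 3 gives $\operatorname{dist}(1+in\beta,\sigma(A))\le1$. The set $\sigma(A)$ is closed, so the distance is attained at some $\mu$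 with $\operatorname{Re}\mu\le0$ and $|1+in\beta-\mu|\le1$; the only such point is $\mu=in\beta$. $\square$

Everything now rests on Theorem 3. For the rest of the lecture we fix $n\in\mathbb Z$ and assume
$$r(N_0)\le1,\qquad 1\text{ is an approximate eigenvalue of }N_1,\qquad r(N_n)<1,$$
and look for a contradiction. Note that the $N_m$ are not assumed to commute.

## 4. An exact eigenvector inside a space $C(X)$

**Step 1: make the eigenvector exact.** Let $\tilde E=\ell^\infty(E)/c_0(E)$. This is the complexification of the quotient of the Banach lattice $\ell^\infty(E_{\mathbb R})$ by its closed ideal $c_0(E_{\mathbb R})$, the norm of the class $[z_j]$ is $\limsup\|z_j\|$, and $|[z_j]|=[|z_j|]$ because the quotient map is a lattice homomorphism. A bounded operator $B$ on $E$ induces $\tilde B[z_j]=[Bz_j]$ with $\|\tilde B\|\le\|B\|$ and $(\tilde B)^j=\widetilde{B^j}$. If $B\ge0$, then $\tilde B\ge0$, since a positive class has the representative $(|z_j|)$. So $q\mapsto\widetilde{\mathcal N(q)}$ has the same positivity,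 and $r(\tilde N_0)\le1$, $r(\tilde N_n)<1$ persist because norms of powers do not increase. If $\|x_j\|=1$ and $N_1x_j-x_j\to0$, the class $x=[x_j]$ satisfies $\|x\|=1$ and $\tilde N_1x=x$.

From now on write $E$, $\mathcal N$, $N_m$ for these new objects. Put $f:=|x|$; then $\|f\|=1$ and $N_1x=x$.

**Step 2: all $N_m$ are controlled by $N_0$.** Write $\bar\omega^m=c-is$ with real trigonometric polynomials $c,s$ satisfying $1\pm c\ge0$, $1\pm s\ge0$. Then $\mathcal N(c)$ and $\mathcal N(s)$ are differences of positive operators, hence real, and $-N_0z\le\mathcal N(c)z\le N_0z$ for $z\ge0$, likewise for $s$. So $|N_mz|\le2N_0z$ for $z\ge0$. A general $z$ is a combination, with coefficients $\pm1,\pm i$, of four positive elements each at most $|z|$, so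
$$|N_mz|\le8N_0|z|\qquad(z\in E,\ m\in\mathbb Z).\tag{1}$$

**Step 3: an invariant ideal with a unit.** Let $u=\sum_{j\ge0}2^{-j}N_0^jf$. The series converges because $r(\frac12N_0)\le\frac12$. Clearly $f\le u$, and $N_0u=2\sum_{j\ge1}2^{-j}N_0^jf\le2u$. Let $E_u=\{z:|z|\le cu\text{ for some }c\}$ with norm the least such $c$. By Kakutani's theorem, complexified, $E_u$ is isometric to a space $C(\tilde X)$, $\tilde X$ compact, with order and modulus pointwise and $u$ corresponding to the constant $1$. If $|z|\le cu$, then $|N_mz|\le8N_0|z|\le16cu$ by (1). So all $N_m$ leave $C(\tilde X)$ invariant and are bounded there in sup norm.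

**Step 4: make the compact space metrizable.** We need this for kernels. Let $D_0$ be the $*$-algebra over $\mathbb Q+i\mathbb Q$ generated by $1$ and $x$, and let $D_{j+1}$ be the one generated by $D_j\cup\bigcup_mN_mD_j$. These sets are countable. Let $D$ be the sup-norm closure of $\bigcup_jD_j$ in $C(\tilde X)$. It is a separable closed unital $*$-subalgebra containing $x$, and by sup-norm continuity it is invariant under all $N_m$. Let $X$ be the image of $\tilde X$ under the continuous map $\pi(s)=(d(s))_{d\in\bigcup_jD_j}$ into a countable product of closed discs. Then $X$ is compact metrizable, and by the Stone–Weierstrass theorem $D=\{g\circ\pi:g\in C(X)\}$. Since $\pi:\tilde X\to X$ is onto, the identification $D\cong C(X)$ preserves sup norm, order and modulus; in particular $f=|x|\in C(X)$.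

For $g\in C(X)$ put $p(g):=\|g\|_E$. Then $p$ is a norm on $C(X)$ with
$$p(g)=p(|g|),\quad p(g_1)\le p(g_2)\text{ if }|g_1|\le|g_2|,\quad p(f)=1,\quad 0\le f\le1,\quad p(Bg)\le\|B\|\,p(g)\tag{2}$$
for every product $B$ of the $N_m$, where $\|B\|$ is the norm on $E$. There are two norms on $C(X)$: the sup norm, which gives measures and kernels, and $p$, in which the hypotheses on spectral radii are expressed.

## 5. Kernels that carry a phase

We now represent the whole family $(N_m)$ by one positive kernel from $X$ to $X\times\mathbb T$. For a matrix $T$ and $\mathcal N(q)=\frac12(q(1)I+q(\lambda)T)$ it is visible by hand: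
$$K_1(s;\cdot)=\tfrac12\,\delta_{(s,1)}+\tfrac12\sum_tT_{st}\,\delta_{(t,\lambda)} .$$
A step either stays put and records the phase $1$, or uses $T$ and records $\lambda$; integrating $\bar\omega^mg(t)$ gives $(N_mg)(s)$.

**Step 1: a positive functional.** For $s\in X$ and $F=\sum_mg_m\bar\omega^m$ (finite sum, $g_m\in C(X)$) put $\ell_s(F)=\sum_m(N_mg_m)(s)$. This is well defined, since the $g_m$ are the Fourier coefficients of $F$. Let $F\ge0$ on $X\times\mathbb T$. Take a fine partition of unity $(e_a)$ on $X$ and points $t_a\in\operatorname{supp}e_a$. Each $F(t_a,\cdot)$ is a nonnegative trigonometric polynomial, so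
$$\ell_s\Bigl(\sum_ae_a(t)F(t_a,\omega)\Bigr)=\sum_a\bigl(\mathcal N(F(t_a,\cdot))e_a\bigr)(s)\ge0 .$$
As the partition is refined, $\sum_ag_m(t_a)e_a\to g_m$ uniformly for each of the finitely many $m$, and the $N_m$ are sup-norm bounded. Hence $\ell_s(F)\ge0$.

**Step 2: extension to a measure.** The space $C(X)\otimes\mathrm{Trig}$ is self-adjoint, contains $1$, and is dense in $C(X\times\mathbb T)$ by Stone–Weierstrass. For real $F$ in it, $\|F\|_\infty\pm F\ge0$, so $\ell_s(F)$ is real and $|\ell_s(F)|\le\|F\|_\infty\ell_s(1)$. So $\ell_s$ is bounded and extends to $C(X\times\mathbb T)$. The extension is positive: given $F\ge0$, approximate it uniformly by real $F_k$ in the subspace and add constants $\varepsilon_k\to0$ with $F_k+\varepsilon_k\ge0$. By the Riesz theorem it is a positive measure $K_1(s;dt,d\omega)$, of mass $(N_01)(s)\le2$.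

**Step 3: measurability.** For $F\in C(X)\otimes\mathrm{Trig}$, the function $s\mapsto\int F\,dK_1(s)$ is continuous. By density and the uniform mass bound it is continuous for all $F\in C(X\times\mathbb T)$. The bounded Borel $F$ for which it is Borel form a vector space that contains $C(X\times\mathbb T)$ and is closed under bounded pointwise limits of sequences. By the monotone class theorem this is all bounded Borel $F$. So $K_1$ is a bounded Borel kernel.

**Step 4: iteration.** Phases should multiply along a path. Define, recursively,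
$$\int F\,dK_{L+1}(s)=\int K_L(s;dt,d\omega)\int K_1(t;dt',d\omega')\,F(t',\omega\omega') .$$
For $F=g\,\bar\omega^m$ the inner integral is $\bar\omega^m(N_mg)(t)$, continuous in $(t,\omega)$; by density it is continuous for continuous $F$, and by the monotone class theorem Borel for bounded Borel $F$. So each $K_L\ge0$ is a bounded Borel kernel. The same computation gives $\int\bar\omega^mg\,dK_{L+1}(s)=\int K_L(s;dt,d\omega)\,\bar\omega^m(N_mg)(t)$, so by induction
$$(N_m^Lg)(s)=\int\bar\omega^mg(t)\,K_L(s;dt,d\omega)\qquad(m\in\mathbb Z,\ g\in C(X)).\tag{3}$$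

**Notation.** Fix $L\ge1$ for the moment; its value will be chosen later. Put $K=K_L$, and
$$M:=N_0^L,\quad A:=N_n^L,\quad\kappa:=\|A\|,\qquad M(s,dt)=\int_\omega K(s;dt,d\omega),\quad A(s,dt)=\int_\omega\bar\omega^nK(s;dt,d\omega).$$
By (3) these Borel kernels represent the operators $M$ and $A$ on $C(X)$, and $|A(s,\cdot)|\le M(s,\cdot)$. From $N_1^Lx=x$ we get
$$\int\bar\omega\,x(t)\,K(s;dt,d\omega)=x(s)\quad(s\in X),\qquad\text{hence } f\le Mf.\tag{4}$$
So $M^kf\ge f$ and $\|M^k\|\ge p(M^kf)\ge p(f)=1$ for all $k$. Since $r(M)=r(N_0)^L\le1$, we also have $\log\|M^k\|=o(k)$.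

## 6. The dual norm on measures

Estimates in $p$ must be applied to measures and to Borel functions that do not belong to $E$, so we make the duality explicit.

**Definition (dual norm).** For a finite positive Borel measure $\nu$ on $X$,
$$p^*(\nu)=\sup\Bigl\{\int g\,d\nu:\ g\in C(X)_+,\ p(g)\le1\Bigr\}\in[0,\infty].$$
It is monotone in $\nu$. On a finite set $X$: if $p$ is the sup norm, $p^*(\nu)$ is the total mass; if $p(g)=\sum_t|g_t|$, then $p^*(\nu)=\max_t\nu_t$.

For $B\in\{A,M^k\}$ and a finite complex measure $\nu$ put $B'\nu=\int\nu(ds)\,B(s,\cdot)$, where $M^k(s,dt)$ is the iterated kernel. Then $\int g\,d(B'\nu)=\int\nu(ds)\int B(s,dt)g(t)$ for bounded Borel $g$, which equals $\int Bg\,d\nu$ for $g\in C(X)$. Also $(M^k)'=(M')^k$, and $|A'\nu|\le M'|\nu|$ because $|(A'\nu)(S)|\le\int|\nu|(ds)M(s,S)$ for every Borel set $S$.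

**Contraction estimate.** If $p^*(|\nu|)<\infty$, then
$$p^*(|B'\nu|)\le\|B\|\,p^*(|\nu|).\tag{5}$$
Let $g_0\in C(X)_+$ with $p(g_0)\le1$. The measure $g_0\,|B'\nu|$ is the total variation of $g_0\,B'\nu$, so
$$\int g_0\,d|B'\nu|=\sup_{c\in C(X),\,|c|\le1}\Bigl|\int B(g_0c)\,d\nu\Bigr|\le\sup_c\int|B(g_0c)|\,d|\nu|\le\sup_c\,p(B(g_0c))\,p^*(|\nu|)\le\|B\|\,p^*(|\nu|),$$
the last step because $p(g_0c)\le p(g_0)\le1$.

**Unbounded integrands.** If $G$ is a complex Borel function with $\int|G|\,d(M'|\nu|)<\infty$, then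
$$\int G\,d(A'\nu)=\int\nu(ds)\int\bar\omega^nG(t)\,K(s;dt,d\omega).\tag{6}$$
For bounded $G$ this is the definition. In general apply it to $G1_{\{|G|\le j\}}$ and let $j\to\infty$. On the left, $|G|$ is integrable with respect to $|A'\nu|\le M'|\nu|$. On the right, $|G(t)|$ is integrable with respect to $|\nu|(ds)K(s;dt,d\omega)$, since that integral is $\int|G|\,d(M'|\nu|)$. Dominated convergence applies on both sides.

**A norming measure.** By Hahn–Banach there is a real functional $\varphi_0$ on $E_{\mathbb R}$ with $\|\varphi_0\|=1=\varphi_0(f)$. Then $\varphi=|\varphi_0|$ is positive of norm $1$, and $1=\varphi_0(f)\le\varphi(f)\le1$. Its restriction to $C(X)$ is a positive functional, that is, a finite positive measure, with $\int g\,d\varphi\le p(g)$ for $g\ge0$. Let $Y=\{f>0\}$ and let $\Phi_0$ be the restriction of this measure to $Y$. Then $p^*(\Phi_0)\le1$ and $\int f\,d\Phi_0=1$.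

## 7. The defect $\log(Mf/f)$ along a Markov chain

The second matrix of Section 1 showed that $Mf$ may exceed $f$. We measure the excess by
$$V:=\log(Mf/f)\in[0,\infty)\quad\text{on }Y,$$
nonnegative by (4). The purpose of this section is to show that under a suitable Markov chain the excess disappears on average. Let
$$P(s,dt):=\frac{M(s,dt)f(t)}{(Mf)(s)}\qquad(s\in Y).$$
It has total mass $1$ and gives no mass to $\{f=0\}$, so it is a Markov kernel on $Y$. Let $(\xi_k)_{k\ge0}$ be the chain with kernel $P$ and initial law $w_0=f\Phi_0$, let $w_k$ be the law of $\xi_k$, and put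
$$\Phi_k:=f^{-1}w_k,\qquad v_k:=\mathbb E\,V(\xi_k).$$

**Step 1: the measures $\Phi_k$.** Since $f(s)/(Mf)(s)=e^{-V(s)}$, we have $w_{k+1}(dt)=f(t)\int\Phi_k(ds)e^{-V(s)}M(s,dt)$, so
$$\Phi_{k+1}(dt)=1_Y(t)\int\Phi_k(ds)\,e^{-V(s)}M(s,dt)\le M'\Phi_k .\tag{7}$$
Thus each $\Phi_k$ is a finite measure, $\Phi_k\le(M^k)'\Phi_0$, and by (5) $p^*(\Phi_k)\le\|M^k\|<\infty$.

**Step 2: the path law.** Multiplying out the kernels, the law of $(\xi_0,\dots,\xi_k)$ on $Y^{k+1}$ is
$$\Phi_0(ds_0)\prod_{j<k}\bigl[e^{-V(s_j)}M(s_j,ds_{j+1})\bigr]\,f(s_k).\tag{8}$$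

**Step 3: the total defect.** By (8) the factors $e^{-V}$ cancel in
$$\mathbb E\exp\Bigl(\sum_{j<k}V(\xi_j)\Bigr)\le\int M^kf\,d\Phi_0\le p^*(\Phi_0)\,p(M^kf)\le\|M^k\| .$$
(The first relation is an inequality because the path is restricted to $Y$.) Jensen's inequality gives
$$\sum_{j<k}v_j\le\log\|M^k\|=o(k).\tag{9}$$

In the second matrix of Section 1 take $\mathcal N(q)=q(-1)T$, $L=1$, and the $\ell^1$ norm as $p$, with $f$ normalized to $(\frac38,\frac38,\frac14)$ and $\Phi_0$ the counting measure. Then $Mf=(\frac38,\frac38,\frac12)$ and $V=(0,0,\log2)$. The chain exchanges $1$ and $2$; from $3$ it stays with probability $(\frac12\cdot\frac14)/\frac12=\frac14$ and moves to $1$ with probability $\frac34$. So $v_j=4^{-j-1}\log2$, with sum $\frac13\log2$: the chain leaves the place where $Tf>f$.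

## 8. Phases when the defect is small, and the power-bounded case

Let $\sigma=x/|x|$ on $Y$ and $\sigma=1$ off $Y$. This is a Borel function and $\sigma f=x$. The next step replaces "equality in the triangle inequality" of Section 1.

**Phase estimate.** Let $\delta:=\dfrac1{4(n^2+1)}$. On $X\times X\times\mathbb T$ consider
$$Q_k(ds,dt,d\omega)=\Phi_k(ds)\,e^{-V(s)}f(t)\,K(s;dt,d\omega),\qquad\zeta=\bar\omega\,\overline{\sigma(s)}\,\sigma(t),\qquad J_k:=\int\zeta^n\,dQ_k .\tag{10}$$
If $v_k\le\delta$, then $\operatorname{Re}J_k\ge\frac34$.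

The $(s,t)$-marginal of $Q_k$ is $\Phi_k(ds)e^{-V(s)}M(s,dt)f(t)=w_k(ds)P(s,dt)$, the law of $(\xi_k,\xi_{k+1})$; so $Q_k$ is a probability measure. By (4),
$$\int\zeta\,dQ_k=\int\Phi_k(ds)e^{-V(s)}\,\overline{\sigma(s)}\,x(s)=\int\Phi_k(ds)e^{-V(s)}f(s)=\int e^{-V}dw_k .$$
Hence $\int(1-\operatorname{Re}\zeta)\,dQ_k=\mathbb E(1-e^{-V(\xi_k)})\le v_k\le\delta$. For $\zeta=e^{i\theta}$, the inequality $|\sin(n\theta/2)|\le|n|\,|\sin(\theta/2)|$ gives
$$1-\operatorname{Re}\zeta^n=2\sin^2(n\theta/2)\le2n^2\sin^2(\theta/2)=n^2(1-\operatorname{Re}\zeta).$$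
So $\operatorname{Re}J_k\ge1-n^2\delta\ge\frac34$.

**A first contradiction, if $C:=\sup_j\|N_0^j\|<\infty$.** The function $\sigma^nf$ is continuous on $X$: on the open set $Y$ it is a product of continuous functions, and at points where $f=0$ it tends to $0$ because $|\sigma^nf|=f$. So $p(\sigma^nf)=1$, and integrating out $(t,\omega)$ in (10) gives
$$|J_k|=\Bigl|\int\Phi_k(ds)e^{-V(s)}\,\overline{\sigma(s)}^{\,n}\,\bigl(A(\sigma^nf)\bigr)(s)\Bigr|\le p^*(\Phi_k)\,p(A(\sigma^nf))\le\kappa\,\|M^k\| .$$
Choose $L$ so large that $\kappa=\|N_n^L\|\le1/(2C)$, which is possible as $r(N_n)<1$. By (9), $\sum_jv_j\le\log C$, so some $k$ has $v_k\le\delta$. Then $\frac34\le|J_k|\le\kappa C\le\frac12$, a contradiction.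

**Where this stops.** Without power-boundedness, $r(N_0)\le1$ only says that $\|M^k\|$ grows subexponentially, and it may grow: for $T=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ one has $\bigl(\frac12(I+T)\bigr)^k=\begin{pmatrix}1&k/2\\0&1\end{pmatrix}$. The order of choices is the problem. First $L$ is fixed, and with it $\kappa$; then (9) supplies an index $k$ with $v_k\le\delta$, possibly a large one; and for that $k$ the bound is $\kappa\|M^k\|$. Suppose for instance $\log\|N_0^j\|=\sqrt j$. Then (9) guarantees an index $k<K$ with $v_k\le\delta$ once $\delta K\ge\sqrt{LK}$, that is, $K\ge L/\delta^2$. At the end of that range the factor $\|M^k\|$ is about $e^{L/\delta}$. Since $\kappa\ge r(N_n)^L$, the product $\kappa e^{L/\delta}$ is not small unless $r(N_n)<e^{-1/\delta}$.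

The loss sits in one place. The probability measure $w_k$ was written as $w_k=f\Phi_k$, where $p(f)=1$ but $p^*(\Phi_k)$ may be huge. The remedy is to split the same $w_k$ differently, as $w_k=g_k\Psi_k$, with both factors of size at most $1$ in the respective norms. The ratio $g_k/f$ then enters the computation, and we shall follow its logarithm in time.

## 9. Balanced factorization of a probability measure

On a finite set $X$ with $p(g)=\sum|g_t|$, a probability vector $w$ factors as $w=g\Psi$ with $g=w$ and $\Psi$ the counting measure on $\{w>0\}$; then $p(g)=1$ and $p^*(\Psi)=\max\Psi_t=1$. For $p$ the sup norm take $g=1$, $\Psi=w$. For the $\ell^2$ norm take $g=\sqrt w$, $\Psi=\sqrt w$. In the first case $g$ is the maximizer of $\sum w_t\log g_t$ over $\{g\ge0:p(g)\le1\}$, since $\sum w_t\log(g_t/w_t)\le\log\sum g_t\le0$ (sums over $\{w_t>0\}$). Maximizing $\int\log g\,dw$ is what works in general. The maximizer need not be continuous, so "$p(g)\le1$" is expressed by duality in (i) below.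

**Lemma (factorization of Lozanovskii type).** Let $\Phi$ be a finite positive measure on $Y$ with $p^*(\Phi)<\infty$ such that $w:=f\Phi$ is a probability measure. Then $\log f\in L^1(w)$, and there is a Borel function $g:X\to[0,\infty]$ with $0<g<\infty$ $w$-a.e. and $\log g\in L^1(w)$, such that

(i) $\int g\,d\nu\le p^*(\nu)$ for every finite positive measure $\nu$ on $X$;

(ii) $\Psi:=g^{-1}w$ is a finite measure with $p^*(\Psi)\le1$;

(iii) $\int\log g\,dw\ge\int\log f\,dw$.

**Step 1: the supremum is finite.** First, $\int|\log f|\,dw=\int f|\log f|\,d\Phi<\infty$, because $f|\log f|$ is bounded for $0<f\le1$ and $\Phi$ is finite. Let $\mathcal B=\{g\in C(X)_+:p(g)\le1\}$, a convex set containing $f$ and the constant $1/p(1)$, and let $S=\sup_{g\in\mathcal B}\int\log g\,dw$. The constant shows $S>-\infty$. For $g\in\mathcal B$, Jensen's inequality gives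
$$\int\log g\,dw\le\log\int\frac gf\,dw+\int\log f\,dw=\log\int g\,d\Phi+\int\log f\,dw\le\log p^*(\Phi)+\int\log f\,dw<\infty .$$

**Step 2: maximizing sequences converge.** Choose $g_j\in\mathcal B$ with $\int\log g_j\,dw\ge S-\frac1j$. As $\log g_j$ is bounded above and its integral is not $-\infty$, $\log g_j\in L^1(w)$. Put $a=\log g_j-\log g_k$. Since $\frac12(g_j+g_k)\in\mathcal B$,
$$\int\log\cosh(a/2)\,dw=\int\Bigl[\log\tfrac{g_j+g_k}2-\tfrac12\log g_j-\tfrac12\log g_k\Bigr]dw\le S-\tfrac12\bigl(S-\tfrac1j\bigr)-\tfrac12\bigl(S-\tfrac1k\bigr)=\tfrac1{2j}+\tfrac1{2k}.$$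
For each $\eta>0$ there is $C_\eta$ with $|a|\le\eta+C_\eta\log\cosh(a/2)$ for all real $a$: for $|a|\le\eta$ this is trivial, and on $|a|\ge\eta$ the quotient $|a|/\log\cosh(a/2)$ is continuous with limit $2$ at infinity, hence bounded. So $\limsup_{j,k}\int|\log g_j-\log g_k|\,dw\le\eta$ for every $\eta$, and $(\log g_j)$ is Cauchy in $L^1(w)$.

Pass to a subsequence for which $\log g_j$ converges $w$-a.e. and in $L^1(w)$, and set $g:=\liminf g_j$ pointwise on all of $X$. Then $0<g<\infty$ $w$-a.e., $\log g\in L^1(w)$, and $\int\log g\,dw=S$. As $f\in\mathcal B$, this is (iii).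

**Step 3: property (i).** By Fatou's lemma, $\int g\,d\nu\le\liminf\int g_j\,d\nu\le p^*(\nu)$.

**Step 4: property (ii), from the first-order condition at the maximum.** Let $g'\in\mathcal B$, $t\in(0,1)$ and $z=g'/g$. Since $(1-t)g_j+tg'\in\mathcal B$, its logarithm has $w$-integral at most $S$. The functions
$$\log\bigl((1-t)g_j+tg'\bigr)-\log(1-t)-\log g_j\ge0$$
converge $w$-a.e. to $\log(1-t+tz)-\log(1-t)$. Fatou's lemma and $\int\log g_j\,dw\to S$ give $\int\log(1-t+tz)\,dw-\log(1-t)\le-\log(1-t)$, that is,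
$$\int\log(1-t+tz)\,dw\le0 .$$
The function $t\mapsto\log(1+t(z-1))$ is concave and vanishes at $0$, so $t^{-1}\log(1-t+tz)$ increases to $z-1$ as $t\downarrow0$. At $t=\frac12$ it is $2\log\frac{1+z}2\ge-2\log2$. By monotone convergence, $\int(z-1)\,dw\le0$, so $\int g'\,d\Psi=\int z\,dw\le1$. Taking $g'=1/p(1)$ shows that $\Psi$ is finite, and then $p^*(\Psi)\le1$. $\square$

## 10. The potential $h_k=\log(g_k/f)$

**Choice of $L$.** Since $r(N_n)\,r(N_0)^2<1$, the product $\|N_n^L\|\,\|N_0^L\|^2$ tends to $0$. Fix $L$ such that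
$$4e^4\,\kappa\,\|M\|^2\le1,\qquad\text{and put }R:=2\log\|M\|+4,\ \text{ so that }e^R\kappa=e^4\|M\|^2\kappa\le\tfrac14.\tag{11}$$
As $\|M\|\ge1$, we have $R>0$. This $L$ is not required to know anything about $\|M^k\|$ for $k>1$.

**The potential.** By Step 1 of Section 7 the Lemma applies to every $\Phi_k$. For $k\ge1$ let $g_k,\Psi_k$ be as in the Lemma for $\Phi_k$. For $k=0$ take $g_0=f$ and $\Psi_0=\Phi_0$: (i) holds as $p(f)=1$, (ii) as $p^*(\Phi_0)\le1$, and (iii) with equality. Put $Z_k=\{s\in Y:0<g_k(s)<\infty\}$, so $w_k(Z_k)=1$, and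
$$h_k:=\log(g_k/f)\ \text{ on }Z_k,\qquad H_k:=\int h_k\,dw_k,\qquad\Delta_k:=h_{k+1}(\xi_{k+1})-h_k(\xi_k).$$
All $h_k$ are $w_k$-integrable. By (iii),
$$H_k\ge0\quad(k\ge0),\qquad h_0=0,\quad H_0=0.\tag{12}$$
From $w_k=f\Phi_k=g_k\Psi_k$ we have $\Phi_k=e^{h_k}\Psi_k$, and $f=g_ke^{-h_k}$ on $Z_k$. When $X$ is finite and $p$ is the $\ell^1$ norm, the factorization shown above gives $h_k=\log(w_k/f)$ on $\{w_k>0\}$, and $H_k$ is the relative entropy of $w_k$ with respect to the probability vector $f$.

**Upward drift is limited.** We bound the growth of $H_k$ per step. The law of $(\xi_k,\xi_{k+1})$ is carried by $Z_k\times Z_{k+1}$ and equals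
$$\Phi_k(ds)e^{-V(s)}M(s,dt)f(t)=1_{Z_k\times Z_{k+1}}\,e^{h_k(s)-h_{k+1}(t)-V(s)}\,\Psi_k(ds)\,M(s,dt)\,g_{k+1}(t).\tag{13}$$
By (i), (5) and (ii),
$$\iint\Psi_k(ds)M(s,dt)g_{k+1}(t)=\int g_{k+1}\,d(M'\Psi_k)\le p^*(M'\Psi_k)\le\|M\|.\tag{14}$$
Multiplying (13) by $e^{\Delta_k+V(\xi_k)}$ removes the exponential, so $\mathbb E\,e^{\Delta_k+V(\xi_k)}\le\|M\|$. As $V\ge0$, and by Jensen,
$$\mathbb E\,e^{\Delta_k}\le\|M\|,\qquad H_{k+1}-H_k=\mathbb E\,\Delta_k\le\log\|M\|.\tag{15}$$

So the potential starts with mean $0$, its mean is never negative, and it rises by at most $\log\|M\|$ per step. We next show that at most steps it must fall.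

## 11. At a good step the potential jumps down

Call $k$ good if $v_k\le\delta$, and bad otherwise. By (9), the number $b_k$ of bad indices $j<k$ satisfies
$$b_k\le\delta^{-1}\log\|M^k\|=o(k).\tag{16}$$

**Claim.** If $k$ is good, then $\mathbb P(\Delta_k<-R)\ge\frac12$.

The plan is this. The phase estimate says $|J_k|\ge\frac34$. Written with the balanced factors, $J_k$ contains the weight $e^{h_k(s)-h_{k+1}(t)}$. If this weight were absent, balance would give $|J_k|\le\kappa$. The weight is not a function of $s$ times a bounded function of $t$ with good constants. But characters $e^{i\tau(h_k(s)-h_{k+1}(t))}$ do split into unimodular factors, which cost nothing in $p$ and $p^*$. So we cut the weight off at height $e^R$ in such a way that it becomes an integral of characters of total weight $e^R$, and what is cut off must account for the rest of $J_k$.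

**Step 1: rewriting $J_k$.** Let
$$\Lambda(ds,dt,d\omega):=1_{Z_k}(s)1_{Z_{k+1}}(t)\,\Psi_k(ds)\,K(s;dt,d\omega)\,g_{k+1}(t),\qquad v(s,t):=h_k(s)-h_{k+1}(t).$$
By (14), $\Lambda$ is a positive measure of mass at most $\|M\|$. As $Q_k$ has no mass off $Z_k\times Z_{k+1}\times\mathbb T$, the relations $\Phi_k=e^{h_k}\Psi_k$ and $f=g_{k+1}e^{-h_{k+1}}$ give $Q_k=e^{v}e^{-V(s)}\Lambda$. So
$$J_k=\int e^{v}\,e^{-V(s)}\,\overline{\sigma(s)}^{\,n}\,\bar\omega^n\,\sigma(t)^n\,d\Lambda .\tag{17}$$

**Step 2: the cut-off.** Let $m(v):=e^{R-|v-R|}$. For $v\le R$ this is $e^v$; for $v>R$ it is $e^{2R-v}\in[0,e^v]$. Let $J_m$ be (17) with $e^v$ replaced by $m(v)$. Then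
$$|J_k-J_m|\le\int_{\{v>R\}}e^{v-V(s)}\,d\Lambda=Q_k(v>R)=\mathbb P\bigl(h_k(\xi_k)-h_{k+1}(\xi_{k+1})>R\bigr)=\mathbb P(\Delta_k<-R).\tag{18}$$

**Step 3: splitting into characters.** From $e^{-|y|}=\int_{\mathbb R}e^{i\tau y}\frac{d\tau}{\pi(1+\tau^2)}$ with $y=v-R$,
$$m(v)=e^R\int_{\mathbb R}e^{-i\tau R}e^{i\tau v}\,\frac{d\tau}{\pi(1+\tau^2)} .$$
Insert this in $J_m$. Fubini's theorem applies because $\Lambda$ is finite and $e^{-V}\le1$. For fixed $\tau$ the inner integral is
$$\int\nu_\tau(ds)\int\bar\omega^nG_\tau(t)\,K(s;dt,d\omega),\qquad\nu_\tau=1_{Z_k}e^{i\tau h_k}e^{-V}\bar\sigma^n\Psi_k,\quad G_\tau=1_{Z_{k+1}}e^{-i\tau h_{k+1}}\sigma^ng_{k+1}.$$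
Here $|\nu_\tau|\le\Psi_k$ and $|G_\tau|\le g_{k+1}$, so $\int|G_\tau|\,d(M'|\nu_\tau|)\le\|M\|<\infty$ by (14), and (6) turns the inner integral into $\int G_\tau\,d(A'\nu_\tau)$. Thus
$$J_m=e^R\int_{\mathbb R}e^{-i\tau R}\Bigl[\int G_\tau\,d(A'\nu_\tau)\Bigr]\frac{d\tau}{\pi(1+\tau^2)} .$$

**Step 4: the balanced bound.** By (i), (5), monotonicity of $p^*$ and (ii),
$$\Bigl|\int G_\tau\,d(A'\nu_\tau)\Bigr|\le\int g_{k+1}\,d|A'\nu_\tau|\le p^*(|A'\nu_\tau|)\le\kappa\,p^*(|\nu_\tau|)\le\kappa\,p^*(\Psi_k)\le\kappa .$$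
Since $\frac{d\tau}{\pi(1+\tau^2)}$ has mass $1$, (11) gives $|J_m|\le e^R\kappa\le\frac14$. With (18) and the phase estimate of Section 8,
$$\mathbb P(\Delta_k<-R)\ge|J_k|-|J_m|\ge\tfrac34-\tfrac14=\tfrac12 .\qquad\square$$

The number $\|M^k\|$ does not appear here: the bound on $J_m$ involves only one application of $A$. This is what the balanced factorization buys.

## 12. Drift to minus infinity against $H_k\ge0$

**Step 1: the drift at a good step.** We show that the mean potential falls by at least $1$. Let $k$ be good, $D=\{\Delta_k<-R\}$ and $d=\mathbb P(D)\ge\frac12$. On $D$ we have $\mathbb E[\Delta_k;D]\le-Rd$. If $d<1$, Jensen's inequality for the conditional law on $D^c$ and (15) give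
$$\mathbb E[\Delta_k;D^c]\le(1-d)\log\frac{\mathbb E[e^{\Delta_k};D^c]}{1-d}\le(1-d)\log\frac{\|M\|}{1-d}=(1-d)\log\|M\|+(1-d)\log\frac1{1-d}\le\log\|M\|+\frac1e,$$
using $\|M\|\ge1$ and $y\log\frac1y\le\frac1e$. If $d=1$, this term is $0$. Since $\frac R2=\log\|M\|+2$,
$$H_{k+1}-H_k\le-\frac R2+\log\|M\|+\frac1e=-2+\frac1e\le-1 .$$

**Step 2: summation.** At a bad step, $H_{k+1}-H_k\le\log\|M\|$ by (15). Starting from $H_0=0$ and using $H_k\ge0$ from (12),
$$0\le H_k\le-(k-b_k)+b_k\log\|M\| .$$
Here $\|M\|$ is a fixed number and $b_k=o(k)$ by (16), so the right-hand side is negative for large $k$. This is a contradiction. Hence $r(N_n)\ge1$ for every $n\in\mathbb Z$, which is Theorem 3. By Section 3, Theorems 1 and 4 follow, and by Section 2 so does Theorem 2. $\blacksquare$
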